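\title{Two Levy collapses and a saturated filter on $\omega_2$}


\begin{abstract}
Let $\kappa$ be a huge cardinal with target $\lambda$. We show that the iteration of Levy collapses $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_2$ carries an $\omega_3$-saturated filter. The proof works with any infinite regular $\mu<\kappa$ in place of $\omega_1$ and uses only almost hugeness. It gives a normal filter on $\kappa=\mu^+$ whose positive sets are a union of $\kappa$ families, in each of which any fewer than $\mu$ sets have positive intersection. Both the degree of saturation and the number of families are optimal. The main tool is a poset $R$, small enough after forcing with $C(\kappa,\lambda)$, such that $C(\kappa,\lambda)\times R$ adds a generic filter for the tail of $C(\mu,\lambda)$ from which every bounded part of the generic filter for $C(\kappa,\lambda)\times R$ can be recovered.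
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\theta$ be a regular uncountable cardinal and $F$ a filter on $\theta$. A set $X\subseteq\theta$ is \emph{$F$-null} if $\theta\setminus X\in F$ and \emph{$F$-positive} otherwise; $F^+$ is the family of $F$-positive sets. A set is \emph{co-bounded} if its complement is bounded in $\theta$, and $F$ is \emph{normal} if it is closed under diagonal intersections $\{\beta<\theta:\forall\gamma<\beta\ \,\beta\in X_\gamma\}$.

\begin{definition}\label{def:sat}
Let $\rho$ be a cardinal. The filter $F$ is \emph{$\rho$-saturated} if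
\begin{itemize}
\item[(i)] $F$ is proper, $\theta$-complete, and contains every co-bounded set;
\item[(ii)] there is no family of size $\rho$ of $F$-positive sets such that the intersection of any two distinct members is $F$-null.
\end{itemize}
\end{definition}

Saturation measures how far $F$ is from an ultrafilter. If $F$ is $2$-saturated, a set and its complement are never both positive, so $F$ is a $\theta$-complete nonprincipal ultrafilter and $\theta$ is measurable. At the other end, every filter satisfying (i) is $(2^\theta)^+$-saturated because there are only $2^\theta$ sets. In between, saturation is a real restriction. The filter of co-bounded sets satisfies (i) and is not $\theta^+$-saturated: choose $f_\gamma:\theta\to\theta$ by recursion on $\gamma<\theta^+$ so that $f_\gamma$ differs from each earlier function on a final segment (list the earlier functions in length at most $\theta$, and at $\beta$ avoid the values of the first $\beta$ of them); a bijection between $\theta\times\theta$ and $\theta$ turns the graphs into $\theta^+$ unbounded sets with bounded pairwise intersections.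 On a successor cardinal there is a lower bound for all filters.

\begin{proposition}\label{prop:sharp}
Let $\kappa=\mu^+$ with $\mu$ infinite, and let $F$ be a filter on $\kappa$ satisfying \textup{(i)}. Then there are $\kappa$ pairwise disjoint $F$-positive sets. Hence $F$ is not $\kappa$-saturated, and $F^+$ is not a union of $\mu$ families each of which has pairwise positive intersections.
\end{proposition}

\begin{proof}
For $\beta<\kappa$ fix an injection $g_\beta:\beta\to\mu$, and for $\gamma<\kappa$, $\epsilon<\mu$ let $A_{\gamma,\epsilon}=\{\beta:\gamma<\beta<\kappa,\ g_\beta(\gamma)=\epsilon\}$. For fixed $\epsilon$ these sets are pairwise disjoint, because each $g_\beta$ is injective. For fixed $\gamma$ their union is the co-bounded set $\{\beta:\gamma<\beta<\kappa\}$, which is positive. A union of $\mu<\kappa$ null sets is null, so some $A_{\gamma,\epsilon(\gamma)}$ is positive. One $\epsilon<\mu$ equals $\epsilon(\gamma)$ for $\kappa$ many $\gamma$, and these $\gamma$ give $\kappa$ pairwise disjoint positive sets. If $F^+$ is a union of $\mu$ families, two of these sets lie in the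 same family.
\end{proof}

So $\kappa^+$-saturation is the best that a filter on a successor cardinal $\kappa$ can have. The natural way to look for such a filter is to turn a large cardinal $\kappa$ into a successor cardinal and ask how much of its measure survives.

For a regular cardinal $\mu$ and a set $X$ of ordinals, let $C(\mu,X)$ be the poset of partial functions $p$ with $\operatorname{dom}p\subseteq X\times\mu$, $|p|<\mu$, and $p(\alpha,\xi)<\alpha$ for all $(\alpha,\xi)\in\operatorname{dom}p$, ordered by reverse inclusion. For a cardinal $\nu>\mu$, $C(\mu,\nu)$ is the \emph{Levy collapse}; if $\nu$ is inaccessible it forces $\nu=\mu^+$. In an iteration $C(\mu,\kappa)*\dot C(\kappa,\lambda)$, the second factor is the collapse $C(\kappa,\lambda)$ as computed in the extension by $C(\mu,\kappa)$.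

A cardinal $\kappa$ is \emph{huge with target $\lambda$} if there is an elementary embedding $j:V\to M$ into a transitive class with critical point $\kappa$, $j(\kappa)=\lambda$ and ${}^{\lambda}M\subseteq M$; \emph{almost hugeness} asks only ${}^{<\lambda}M\subseteq M$. For $\kappa$ huge with target $\lambda$ it is known, by results of Foreman, Magidor, Shelah and Todorcevic, that $C(\omega,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_1$ carries an $\omega_2$-saturated filter. The iteration $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ forces $\kappa=\omega_2$ and $\lambda=\omega_3$, and the following question comes from \cite{easton}.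

\begin{quote}
\emph{Let $\kappa$ be huge with target $\lambda$. Does $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ force that $\omega_2$ carries an $\omega_3$-saturated filter?}
\end{quote}

One guesses yes, for this reason. To extend $j$ over the first collapse one needs a generic filter for $j(C(\mu,\kappa))=C(\mu,\lambda)$, a poset with the $\lambda$-chain condition; a filter derived from the extended embedding should inherit that chain condition as $\lambda$-saturation; and the second collapse makes $\lambda=\kappa^+$. Nothing in this outline distinguishes $\mu=\omega$. The work lies in producing the generic filter for $C(\mu,\lambda)$ so that it fits the generic filter of the second collapse, and for $\mu=\omega_1$ all intermediate posets must in addition be kept countably closed. The guess is correct.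

\begin{theorem}\label{thm:main}
Let $j:V\to M$ be an elementary embedding into a transitive class with critical point $\kappa$, $j(\kappa)=\lambda$ and ${}^{<\lambda}M\subseteq M$. Let $\mu<\kappa$ be an infinite regular cardinal. Then $C(\mu,\kappa)*\dot C(\kappa,\lambda)$ forces that $\kappa=\mu^+$ carries a normal, $\kappa$-complete, proper filter $F$ containing all co-bounded sets such that
\begin{itemize}
\item[$(*)$] $F^+=\bigcup_{i<\kappa}E_i$, where the intersection of any nonempty family of fewer than $\mu$ members of a single $E_i$ is $F$-positive.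
\end{itemize}
\end{theorem}

Since $\lambda=\kappa^+$ in the extension, two of any $\lambda$ positive sets lie in one $E_i$ and so have positive intersection. Thus $F$ is $\lambda$-saturated, and the case $\mu=\omega_1$ answers the question.

\begin{corollary}\label{cor:answer}
If $\kappa$ is huge with target $\lambda$, then $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_2$ carries an $\omega_3$-saturated filter.
\end{corollary}

By Proposition~\ref{prop:sharp}, the degree $\lambda=\kappa^+$ is optimal, and in $(*)$ the number $\kappa$ of families cannot be replaced by $\mu$.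

Section~\ref{sec:prelim} collects the forcing facts. Section~\ref{sec:reduction} isolates the poset that is needed (Proposition~\ref{prop:absorb}) and derives Theorem~\ref{thm:main} from it; all uses of $j$ are there. Section~\ref{sec:blocks} builds the first two steps of the poset by hand and shows the two obstacles to continuing naively. The construction is in Section~\ref{sec:construction}, its analysis in Section~\ref{sec:decoding}, and Section~\ref{sec:final} proves Proposition~\ref{prop:absorb}.

\section{Conventions and forcing facts}\label{sec:prelim}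

\subsection*{The embedding}
We take $j$ to be a class for which replacement holds: an ultrapower embedding in the huge case, the embedding into a direct limit of ultrapowers in the almost huge case, or a predicate added to ZFC. Then $j{\restriction}S\in V$ for every set $S\in V$, $M\cap V_\alpha\in V$ for every $\alpha$, and replacement for formulas mentioning $V$, $M$ and $j$ holds in set-generic extensions of $V$.

The cardinal $\lambda$ is inaccessible in $V$. Indeed, it is inaccessible in $M$ by elementarity. A sequence of length less than $\lambda$ cofinal in $\lambda$ would lie in $M$, so $\lambda$ is regular. For $\gamma<\lambda$ every subset of $\gamma$ lies in $M$, so $P(\gamma)=P(\gamma)^M$ has size less than $\lambda$. Every element of $V_\lambda$ then has size less than $\lambda$, and induction on rank gives $V_\lambda\subseteq M$.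

\subsection*{Posets}
Stronger conditions are smaller, and $P/p=\{x\in P:x\le p\}$. A poset is \emph{${<}\mu$-closed} if decreasing sequences of length less than $\mu$ have lower bounds, and \emph{$\nu$-c.c.}\ if it has no antichain of size $\nu$. When we take a generic filter over a model $N$ containing a given condition, we take it in an extension of $N$ in which the relevant power set is countable; the conclusions drawn are statements about the smaller models. We use the following textbook facts; $P,P'\in N$.
\begin{itemize}
\item[(F1)] A ${<}\mu$-closed poset adds no new sequences of length less than $\mu$ of elements of the ground model.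
\item[(F2)] If $\nu$ is regular and $P$ is $\nu$-c.c.\ (for instance $|P|<\nu$), then $\nu$ stays regular, and a forced bounded subset of $\nu$ has a bound found in the ground model. Moreover, if $I$ is $P$-generic over $N$, $Y\in N$, $\beta<\nu$ and $s:\beta\to Y$ lies in $N[I]$, then $N$ contains a sequence $\langle\phi_\gamma:\gamma<\beta\rangle$ of functions into $Y$ whose domains are antichains of $P$, such that $s(\gamma)=\phi_\gamma(a)$ for the unique $a\in I\cap\operatorname{dom}\phi_\gamma$.
\item[(F3)] (Product lemma.) $I$ is $P\times P'$-generic over $N$ if and only if $I=I_0\times I_1$ with $I_0$ $P$-generic over $N$ and $I_1$ $P'$-generic over $N[I_0]$.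
\item[(F4)] A map $d:P\to P'$ is a \emph{dense embedding} if it preserves order and incompatibility and has dense range. Then $I\mapsto\{y:\exists x\in I\ d(x)\le y\}$ and $I'\mapsto d^{-1}[I']$ are mutually inverse bijections between the $P$-generic and the $P'$-generic filters over $N$. A dense embedding remains one in larger models.
\item[(F5)] In $C(\mu,X)$ a decreasing sequence of length less than $\mu$ has its union as greatest lower bound. If $X$ is the disjoint union of $X_0$ and $X_1$, then $C(\mu,X)\cong C(\mu,X_0)\times C(\mu,X_1)$. For each nonzero $\alpha\in X$ the generic filter gives a surjection from $\mu$ onto $\alpha$. If $\nu>\mu$ is inaccessible, $C(\mu,\nu)$ is $\nu$-c.c.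
\end{itemize}

\begin{lemma}\label{lem:basic}
Let $P\in N$ be a poset and $I$ a $P$-generic filter over $N$.
\begin{itemize}
\item[(1)] If $I\subseteq I'$ and $I'$ is a filter on $P$, then $I=I'$.
\item[(2)] Suppose $P$ is ${<}\mu$-closed in $N$, $\delta<\mu$, and $\langle y_i:i<\delta\rangle\in N$ is a decreasing sequence of members of $I$ with greatest lower bound $y$. Then $y\in I$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $x\in I'$. By genericity some $z\in I$ satisfies $z\le x$ or $z\perp x$. The second case is impossible since $z,x\in I'$.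

(2) It suffices to show that $\{z:z\le y\text{ or }z\perp y_i\text{ for some }i\}$ is dense. Given $z$, try to build in $N$ a decreasing sequence $\langle z_i:i<\delta\rangle$ with $z_i\le z,y_i$: at step $i$ take a lower bound $w$ of $z$ and the earlier terms, and let $z_i$ extend $w$ and $y_i$. If this fails at step $i$, then $w\perp y_i$ and $w\le z$ is in the set. Otherwise a lower bound of $z$ and all $z_i$ is a lower bound of all $y_i$, hence is below $y$.
\end{proof}

\subsection*{Absorption}
Let $\mathrm{Col}(\mu,\nu)={}^{<\mu}\nu$ and $\mathbb S_\nu=\{s\in{}^{<\mu}\nu:\operatorname{dom}s\text{ is a successor ordinal}\}$, both ordered by reverse inclusion. The next lemma says that all small closed posets collapsing $\nu$ to $\mu$ contain a dense copy of the same tree. By (F4), a generic filter for one of them can be translated into a generic filter for any other, and back.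

\begin{lemma}\label{lem:absorb}
Let $\mu<\nu$ be infinite regular cardinals and let $P$ be a nonempty ${<}\mu$-closed poset with $|P|\le\nu$ which forces $|\nu|=\mu$. Then there is a dense embedding $d:\mathbb S_\nu\to P$.
\end{lemma}

\begin{proof}
Below each $y\in P$ there is an antichain of size $\nu$; otherwise $P/y$ would be $\nu$-c.c.\ and preserve $\nu$. Since $|P|\le\nu$, there is a name $\dot f$ for a surjection of $\mu$ onto the generic filter $\dot G$. The $i$-th level of the tree will decide $\dot f(i)$ and lie below the decided value; this makes the range dense.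

Define $d(s^\frown\gamma)$ for $s\in{}^{i}\nu$, $\gamma<\nu$, by recursion on $i<\mu$, so that $d$ preserves order. Let $U_s$ be the set of lower bounds of $\{d(s{\restriction}(k+1)):k<i\}$; it is nonempty by closure. Let $O_s$ be the set of $y\in U_s$ such that for some $x\in P$, $y\Vdash\dot f(i)=x$ and $y\le x$. Both sets are closed downward. Every $y\in U_s$ has an extension in $O_s$: let $y'\le y$ force $\dot f(i)=x$; then $y'\Vdash x\in\dot G$, so $y'$ is compatible with $x$, and a common extension is in $O_s$. Take an antichain of size $\nu$ below an element of $O_s$ and extend it to an antichain maximal among those contained in $O_s$. It has size exactly $\nu$, and every element of $U_s$ is compatible with one of its members. Let $\langle d(s^\frown\gamma):\gamma<\nu\rangle$ enumerate it without repetition. As $d(s^\frown\gamma)\in U_s$, order is preserved.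

If $s,t\in\mathbb S_\nu$ are incompatible and $k$ is least with $s(k)\ne t(k)$, then $d(s{\restriction}(k+1))$ and $d(t{\restriction}(k+1))$ are distinct members of one antichain, so $d(s)\perp d(t)$.

Each level is predense: given $y\in P$ and $i<\mu$, build for $k\le i$ an increasing chain $s_k\in{}^{k+1}\nu$ and a decreasing sequence $y_k\le y,d(s_k)$. At step $k$ put $t=\bigcup_{l<k}s_l$. A lower bound of $y$ and the earlier $y_l$ lies in $U_t$, so it is compatible with some $d(t^\frown\gamma)$; let $s_k=t^\frown\gamma$ and let $y_k$ be a common extension. So $y$ is compatible with $d(s_i)$.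

Finally let $x\in P$. As $x\Vdash x\in\dot G$, there are $y\le x$ and $i<\mu$ with $y\Vdash\dot f(i)=x$. Take $s\in{}^{i+1}\nu$ with $d(s)$ compatible with $y$. The condition $d(s)$ decides $\dot f(i)$ and lies below the decided value, which must be $x$. So $d(s)\le x$.
\end{proof}

\section{From an absorbing poset to the filter}\label{sec:reduction}

Fix $j$ and $\mu$ as in Theorem~\ref{thm:main}. Let $G$ be $C(\mu,\kappa)$-generic over $V$ and $W=V[G]$. In $W$ we have $\kappa=\mu^+$; by (F1) $\kappa^{<\mu}=\kappa$ and the posets $C(\mu,X)$ are the same in $V$ and $W$; and $\lambda$ is still inaccessible, since $|C(\mu,\kappa)|=\kappa<\lambda$. Put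
\[
Q=C(\kappa,\lambda)^W,\qquad C=C(\mu,[\kappa,\lambda)),
\]
and let $H$ be $Q$-generic over $W$. In $W[H]$ we have $\lambda=\kappa^+$, there are no new sequences of length less than $\kappa$ of elements of $W$, and so $\kappa^{<\mu}=\kappa$. We must find $F$ in $W[H]$.

In $V$ the measure on $\kappa$ is $\{X:\kappa\in j(X)\}$, and we want to give this formula a meaning for $X\in W[H]$. Extending $j$ to an embedding $\hat\jmath$ of $W$ requires a filter $K\supseteq G$ generic for $C(\mu,\lambda)\cong C(\mu,\kappa)\times C$, that is, a $C$-generic filter over $W$. Next, for $Q$-names $\dot X$, we must decide whether $\kappa\in\hat\jmath(\dot X)$ by conditions of $\hat\jmath(Q)$ compatible with all $\hat\jmath(h)$, $h\in H$. The union of all $\hat\jmath(h)$ has size $\lambda$ and is too large to be a condition, but for $\alpha<\lambda$ the union over $h\in H\cap C(\kappa,\alpha)$ is small enough. It is a condition provided it lies in $M[K]$, and for that $K$ has to know $H\cap C(\kappa,\alpha)$. Forcing with $C$ over $W[H]$ fails this test: by (F3), $H\cap C(\kappa,\alpha)$ would be generic over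 $V[K]$. So we need another poset $R$ which adds over $W[H]$ a $C$-generic filter over $W$ coding all bounded parts of $H$, and whose chain condition in $W[H]$ is good, since $F$ will inherit it.

Call a subset $A$ of a poset $R$ \emph{$\mu$-centered} if any fewer than $\mu$ members of $A$ have a common lower bound in $R$.

\begin{proposition}\label{prop:absorb}
There is a poset $R\in W$ with the following properties.
\begin{itemize}
\item[(A)] $Q$ forces that $R$ is a union of $\kappa$ many $\mu$-centered sets.
\item[(B)] If $H\times g$ is $Q\times R$-generic over $W$, then $W[H][g]$ contains a filter $K_\lambda$ that is $C$-generic over $W$, such that every sequence in $W[H][g]$ of length less than $\lambda$ of elements of $W$ belongs to $W[K_\lambda]$.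
\end{itemize}
\end{proposition}

In this section we assume the proposition. Let $g$ be $R$-generic over $W[H]$, $N=W[H][g]$, and $K_\lambda\in N$ as in (B). By (A) and $\lambda=\kappa^+$, $R$ is $\lambda$-c.c.\ in $W[H]$, so $\lambda$ is regular in $N$. Let $K=\{p\cup c:p\in G,\ c\in K_\lambda\}$. By (F3) and (F5), $K$ is $C(\mu,\lambda)$-generic over $V$, and $V[K]=W[K_\lambda]\subseteq N$. Since $M$ is closed under sequences of length less than $\mu$, $C(\mu,\lambda)^M=C(\mu,\lambda)^V$, so $K$ is also generic over $M$ and $M[K]\subseteq V[K]$.

\begin{lemma}\label{lem:closure}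
If $\beta<\lambda$ and $s:\beta\to M[K]$ is in $N$, then $s\in M[K]$.
\end{lemma}

\begin{proof}
By replacement there is $\alpha$ such that each $s(\gamma)$ has a name in $Y=M\cap V_\alpha\in V$. Choose in $N$ a sequence $t:\beta\to Y$ with $t(\gamma)^K=s(\gamma)$. By (B), $t\in V[K]$. As $C(\mu,\lambda)$ is $\lambda$-c.c.\ in $V$, (F2) gives $\langle\phi_\gamma:\gamma<\beta\rangle\in V$ from which $t$ is read off using $K$. Each $\phi_\gamma$ is a set of fewer than $\lambda$ pairs from $V_\lambda\times Y\subseteq M$, so $\phi_\gamma\in M$, and then the whole sequence is in $M$, both times because ${}^{<\lambda}M\subseteq M$. Hence $t\in M[K]$ and $s\in M[K]$.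
\end{proof}

\subsection*{The lifted embedding}
We have $j(C(\mu,\kappa))=C(\mu,\lambda)^M$, and $j(p)=p\in K$ for $p\in G$, as $p\in V_\kappa$. So $\hat\jmath(\tau^G)=j(\tau)^K$ defines an elementary embedding $\hat\jmath:W\to M[K]$ extending $j$: if $p\in G$ forces $\varphi(\tau)$, then $j(p)\in K$ forces $\varphi(j(\tau))$ over $M$. For a set $S\in W$, $\hat\jmath{\restriction}S$ is computed from $K$ and the restriction of $j$ to a set of names, so $\hat\jmath{\restriction}S\in V[K]\subseteq N$.

Let $\mathbb D=\hat\jmath(Q)=C(\lambda,j(\lambda))^{M[K]}$, and for $\alpha<\lambda$ let $\mathbb D_\alpha=\{u\in\mathbb D:\operatorname{dom}u\subseteq j(\alpha)\times\lambda\}$. For $u\in\mathbb D$, ``$u$ forces'' refers to $\mathbb D$ over $M[K]$. If $h\in Q$ then $|h|<\kappa$, so $\hat\jmath(h)=\{((j(\beta),\gamma),j(v)):h(\beta,\gamma)=v\}$. For $\alpha<\lambda$ define in $N$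
\[
m_\alpha=\bigcup\{\hat\jmath(h):h\in H\cap C(\kappa,\alpha)\}.
\]
This is a function, because $H$ is directed. Its domain is contained in $j[\alpha]\times\kappa$, so it has an enumeration of length less than $\lambda$ in $N$, and this enumeration is in $M[K]$ by Lemma~\ref{lem:closure}. Hence $m_\alpha\in\mathbb D_\alpha$. Since $j(\beta)<j(\alpha)$ if and only if $\beta<\alpha$,
\begin{equation}\label{eq:coh}
m_{\alpha'}{\restriction}(j(\alpha)\times\lambda)=m_\alpha\qquad(\alpha\le\alpha'<\lambda).
\end{equation}

\begin{lemma}\label{lem:ultra}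
In $N$ there is an ultrafilter $\mathcal U$ on the Boolean algebra $P(\kappa)\cap W[H]$ which contains all co-bounded sets of $W[H]$ and is $W[H]$-normal: if $f\in W[H]$ satisfies $f(\beta)<\beta$ for all $\beta$ in a set $X\in\mathcal U$, then $f$ is constant on a subset of $X$ in $\mathcal U$. For sequences in $W[H]$, $\mathcal U$ is closed under diagonal intersections and under intersections of fewer than $\kappa$ members.
\end{lemma}

\begin{proof}
A \emph{nice name} is a $Q$-name $\bigcup_{\beta<\kappa}\{\check\beta\}\times A_\beta$ in $W$ with each $A_\beta$ an antichain; every name for a subset of $\kappa$ is forced equal to a nice name. As $Q$ is $\lambda$-c.c., a nice name has size less than $\lambda$. So it is a $C(\kappa,\alpha)$-name for some $\alpha<\lambda$, and there are at most $\lambda^{<\lambda}=\lambda$ nice names. List them in $W$ as $\langle\dot X_i:i<\lambda\rangle$, and fix a nondecreasing sequence of ordinals $\zeta_i$ with $i\le\zeta_i<\lambda$ such that $\dot X_i$ is a $C(\kappa,\zeta_i)$-name. By (F3), if $q\in Q$ decides ``$\beta\in\dot X_i$'', then $q{\restriction}(\zeta_i\times\kappa)$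 decides it in the same way. By elementarity, if $u\in\mathbb D$ decides ``$\kappa\in\hat\jmath(\dot X_i)$'', so does $u{\restriction}(j(\zeta_i)\times\lambda)$.

In $N$ we build a decreasing sequence $\langle u_i:i<\lambda\rangle$ such that $u_i\in\mathbb D_{\zeta_i}$, $u_i\le m_{\zeta_i}$, and $u_i$ decides ``$\kappa\in\hat\jmath(\dot X_i)$''. At stage $i$ the sequence $\langle u_k:k<i\rangle$ is in $M[K]$ by Lemma~\ref{lem:closure}, and its union has size less than $\lambda$ there. Let $v=m_{\zeta_i}\cup\bigcup_{k<i}u_k$. It is a function: a point of $\operatorname{dom}u_k\cap\operatorname{dom}m_{\zeta_i}$ lies in $j(\zeta_k)\times\lambda$, so by \eqref{eq:coh} it lies in $\operatorname{dom}m_{\zeta_k}$, where both functions agree with $m_{\zeta_k}$. This is the reason for keeping $u_k$ inside $\mathbb D_{\zeta_k}$. So $v\in\mathbb D_{\zeta_i}$. Take $u\le v$ deciding the statement and let $u_i=u{\restriction}(j(\zeta_i)\times\lambda)$. The recursion uses only sets in $N$: if $\Phi\in W$ is the set of $(i,q,\beta,\epsilon)$ such that $q$ forces $\beta\in\dot X_i$ and $\epsilon=0$, or $q$ forces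 $\beta\notin\dot X_i$ and $\epsilon=1$, then the decisions are read off from $\hat\jmath(\Phi)$ at the tuples $(j(i),u,\kappa,\epsilon)$.

Call a nice name $\dot X$ \emph{accepted} if some $u_i$ forces $\kappa\in\hat\jmath(\dot X)$, and \emph{rejected} if some $u_i$ forces $\kappa\notin\hat\jmath(\dot X)$. Each nice name is exactly one of the two, as the $u_i$ decrease. The link with $H$ is the following transfer property. If $h\in H$ forces $\varphi(\dot X,\dots)$ over $W$, then $\hat\jmath(h)$ forces $\varphi(\hat\jmath(\dot X),\dots)$, and $u_i\le m_{\zeta_i}\le\hat\jmath(h)$ as soon as $h\in C(\kappa,\zeta_i)$; so all $u_i$ with large $i$ force it too. Let $\mathcal U=\{\dot X^H:\dot X\text{ is accepted}\}$. If $\dot X^H\subseteq\dot Y^H$, some $h\in H$ forces $\dot X\subseteq\dot Y$, and acceptance passes from $\dot X$ to $\dot Y$. Thus acceptance depends only on the value $\dot X^H$, and $\mathcal U$ is closed upward. Transfer of $\dot Z=\dot X\cap\dot Y$ gives closure under intersections; transfer of $\dot Y=\kappa\setminus\dot X$ shows that exactly one of a set and its complement is in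 $\mathcal U$. Transfer of $\dot X=\kappa\setminus\gamma$ for $\gamma<\kappa$ gives $\hat\jmath(\dot X)=\lambda\setminus\gamma\ni\kappa$, so $\kappa\setminus\gamma\in\mathcal U$; in particular $\emptyset\notin\mathcal U$.

For normality let $\dot f$ name $f$, let $\dot X$ be a nice name for $X$, and let $h\in H$ force that $\dot f$ is regressive on $\dot X$. In $W$ choose nice names $\dot Y_\gamma$, $\gamma<\kappa$, with $\Vdash\dot Y_\gamma=\{\beta\in\dot X\cap\operatorname{dom}\dot f:\dot f(\beta)=\gamma\}$. Suppose all $\dot Y_\gamma$ are rejected. As $\lambda$ is regular in $N$ and $\kappa<\lambda$, a single $u_i\le\hat\jmath(h)$ forces $\kappa\in\hat\jmath(\dot X)$ and $\kappa\notin\hat\jmath(\dot Y_\gamma)$ for all $\gamma<\kappa$. Then $u_i$ forces $\hat\jmath(\dot f)(\kappa)<\kappa$, so some $u\le u_i$ forces $\hat\jmath(\dot f)(\kappa)=\gamma$ for some $\gamma<\kappa$. Applying $\hat\jmath$ to the definition of $\dot Y_\gamma$, with $j(\gamma)=\gamma$, we see that $u$ forces $\kappa\in\hat\jmath(\dot Y_\gamma)$, a contradiction.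

Let $\langle X_\gamma:\gamma<\kappa\rangle\in W[H]$ be a sequence of members of $\mathcal U$ with diagonal intersection $\Delta$. If $\Delta\notin\mathcal U$, then $\beta\mapsto\min\{\gamma<\beta:\beta\notin X_\gamma\}$ is regressive on $\kappa\setminus\Delta\in\mathcal U$, so it has a constant value $\gamma$ on a set in $\mathcal U$; that set is disjoint from $X_\gamma$, which is absurd. For a sequence of length $\delta<\kappa$ put $X_\gamma=\kappa$ for $\gamma\ge\delta$; then $\Delta\setminus\delta\subseteq\bigcap_{\gamma<\delta}X_\gamma$.
\end{proof}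

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:absorb}]
The conclusion of Lemma~\ref{lem:ultra} is a first-order statement in $N$ whose parameters are sets in $W[H]$: the subsets of $\kappa$, the partial functions from $\kappa$ to $\kappa$, and the sequences of length at most $\kappa$ of subsets of $\kappa$ in $W[H]$. It holds for every $R$-generic $g$ over $W[H]$. So $W[H]$ has an $R$-name $\dot{\mathcal U}$ forced by every condition to be as in the lemma. Work in $W[H]$ and let
\[
F=\{X\subseteq\kappa:\ \Vdash_R X\in\dot{\mathcal U}\}.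
\]
Each closure property of $\mathcal U$ listed in Lemma~\ref{lem:ultra} is forced, so it passes to $F$: $F$ is a proper, $\kappa$-complete, normal filter containing the co-bounded sets. A set $X$ is $F$-positive if and only if some $r\in R$ forces $\kappa\setminus X\notin\dot{\mathcal U}$, that is, $r\Vdash X\in\dot{\mathcal U}$. Write $R=\bigcup_{i<\kappa}R^i$ with $R^i$ $\mu$-centered, by (A), and put
\[
E_i=\{X\subseteq\kappa:\exists r\in R^i\ \ r\Vdash X\in\dot{\mathcal U}\}.
\]
Then $F^+=\bigcup_{i<\kappa}E_i$. Let $\mathcal X\subseteq E_i$ be nonempty with $|\mathcal X|<\mu$. Choose witnesses $r_X\in R^i$ and a common lower bound $r$. Then $r$ forces every $X\in\mathcal X$, hence also $\bigcap\mathcal X$, into $\dot{\mathcal U}$; so $\bigcap\mathcal X\in F^+$. This is $(*)$, and $G*H$ was an arbitrary generic filter for the iteration.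
\end{proof}

\begin{remark}\label{rem:hyp}
The closure ${}^{<\lambda}M\subseteq M$ was used to see that $\lambda$ is inaccessible, that $j(C(\mu,\kappa))$ is the true collapse $C(\mu,\lambda)$, and in Lemma~\ref{lem:closure}, which makes $m_\alpha$ and the unions of the $u_k$ conditions. No sequence of length $\lambda$ had to lie in $M$. The count of nice names shows $2^\kappa=\lambda$ in $W[H]$; so there $\lambda^+$-saturation is automatic, $\kappa$-saturation is impossible, and $\lambda$ is the one degree in question.
\end{remark}

\section{One block, two blocks, and two obstacles}\label{sec:blocks}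

From now on we work in $W$ and prove Proposition~\ref{prop:absorb}. The embedding plays no further role; we use only that $\mu<\kappa$ are regular, $\kappa^{<\mu}=\kappa$, and $\lambda>\kappa$ is inaccessible. The plan is to cut $C$ into $\lambda$ blocks and to let the $\eta$-th block code, by Lemma~\ref{lem:absorb}, everything that has been done before it.

Let $\alpha_0=\kappa$, $\nu_\xi=(2^{|\alpha_\xi|})^+$, $\alpha_{\xi+1}=\nu_\xi+1$, and $\alpha_\xi=\sup_{\eta<\xi}\alpha_\eta$ for limit $\xi\le\lambda$. As $\lambda$ is inaccessible, $\alpha_\xi<\nu_\xi<\lambda$ for $\xi<\lambda$, and $\alpha_\lambda=\lambda$. For $\xi\le\lambda$ and $\eta<\lambda$ put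
\[
C_\xi=C(\mu,[\kappa,\alpha_\xi)),\qquad B_\eta=C(\mu,[\alpha_\eta,\alpha_{\eta+1})),\qquad Q_\xi=C(\kappa,\alpha_\xi),
\]
\[
\mathrm{Col}_\eta=\mathrm{Col}(\mu,\nu_\eta),\qquad S_\eta=\mathbb S_{\nu_\eta}.
\]
So $C_0=\{\emptyset\}$, $C_{\eta+1}\cong C_\eta\times B_\eta$, $C_\lambda=C$ and $Q_\lambda=Q$. For $c\in C$, $c{\restriction}\eta$ is the part of $c$ in $C_\eta$ and $c^\eta$ its part in $B_\eta$. If $K_\xi$ is $C_\xi$-generic, then $K_\eta=K_\xi\cap C_\eta$ and $K^\eta=K_\xi\cap B_\eta$; by (F3), $K^\eta$ is $B_\eta$-generic over $W[K_\eta]$.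

\begin{lemma}\label{lem:sizes}
Let $\xi<\lambda$ and $\nu=\nu_\xi$.
\begin{itemize}
\item[(1)] $\nu^{<\mu}=\nu$, $|C_\xi|,|Q_\xi|<\nu$, and $|B_\xi|,|\mathrm{Col}_\xi|\le\nu$.
\item[(2)] For every $p\in B_\xi$ there is a dense embedding $e_{\xi,p}:S_\xi\to B_\xi/p$.
\item[(3)] Let $K_\xi$ be $C_\xi$-generic over $W$. Then $S_\xi$ and $\mathrm{Col}_\xi$ are the same in $W$ and $W[K_\xi]$, and for every nonempty poset $T\in W[K_\xi]$ that is ${<}\mu$-closed and of size at most $\nu$ there, $W[K_\xi]$ contains a dense embedding $S_\xi\to T\times\mathrm{Col}_\xi$.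
\item[(4)] For $\xi\le\lambda$ and $c,c'\in C_\xi$: if $c'$ forces that $c$ is in the generic filter, then $c'\le c$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $\sigma=|\alpha_\xi|\ge\kappa$. A sequence of length less than $\mu$ in $\nu$ is bounded by some $\beta<\nu$, and $|\beta|^{<\mu}\le(2^\sigma)^\mu=2^\sigma$; so $\nu^{<\mu}=\nu$, which bounds $|B_\xi|$ and $|\mathrm{Col}_\xi|$. Conditions of $C_\xi$ and $Q_\xi$ are subsets of size less than $\kappa$ of a set of size $\sigma$, so there are at most $\sigma^\kappa\le2^\sigma$ of them.

(2) $B_\xi/p$ is ${<}\mu$-closed, has size at most $\nu$, and collapses $\nu$ to $\mu$ since $\nu\in[\alpha_\xi,\alpha_{\xi+1})$. Apply Lemma~\ref{lem:absorb}.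

(3) The first claim is (F1). By (1) and (F2), $\nu$ is regular in $W[K_\xi]$. There $T\times\mathrm{Col}_\xi$ is ${<}\mu$-closed, has size at most $\nu$, and collapses $\nu$ to $\mu$. Apply Lemma~\ref{lem:absorb} in $W[K_\xi]$.

(4) If $c'\not\supseteq c$, there is $(\alpha,\epsilon)\in\operatorname{dom}c$ at which $c'$ has a different value or no value. In the second case extend $c'$ by a value different from $c(\alpha,\epsilon)$, possible as $\alpha\ge\kappa$. Either way an extension of $c'$ is incompatible with $c$.
\end{proof}

Fix the embeddings $e_{\xi,p}$ in $W$, and write $e_\xi=e_{\xi,\emptyset}$ in this section.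

\subsection*{One block}
By Lemma~\ref{lem:sizes}(3) with $T=Q_0$ there are dense embeddings
\[
Q_0\times\mathrm{Col}_0\ \xleftarrow{\ d_0\ }\ S_0\ \xrightarrow{\ e_0\ }\ B_0 .
\]
Let $H_0=H\cap Q_0$, let $L_0$ be $\mathrm{Col}_0$-generic over $W[H]$, and let $I^0=H_0\times L_0$. By (F4),
\[
K^0=\{c\in B_0:\exists s\ (d_0(s)\in I^0,\ e_0(s)\le c)\}
\]
is $B_0$-generic over $W$, and $I^0=\{y:\exists s\ (e_0(s)\in K^0,\ d_0(s)\le y)\}$. So $W[K^0]=W[I^0]\ni H_0$. The auxiliary poset $\mathrm{Col}_0$ has size $\kappa$ in $W[H]$. This is Proposition~\ref{prop:absorb} in miniature.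

\subsection*{Two blocks}
Write $Q_1\cong Q_0\times Q'$ and let $H'=H\cap Q'$. What has been used so far is $J_1=(H\cap Q_1)\times L_0$, generic for $P_1=Q_1\times\mathrm{Col}_0$. The next block $K^1$ must be generic over $W[K^0]$ and must code $J_1$. We cannot repeat the first step with $P_1$ in place of $Q_0$, since $J_1$ is not $P_1$-generic over $W[K^0]$: its part $I^0$ belongs to that model. The remedy is to discard the conditions that contradict $K^0$. Let
\[
T_1=\{(q,l)\in P_1:(q{\restriction}(\alpha_0\times\kappa),l)\in I^0\}\cong I^0\times Q'.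
\]
Under this isomorphism $J_1$ is $I^0\times H'$. The directed poset $I^0\in W[K^0]$ is a generic filter on itself, and $H'$ is $Q'$-generic over $W[I^0]=W[K^0]$; so $J_1$ is $T_1$-generic over $W[K^0]$. Moreover $T_1$ is ${<}\mu$-closed in $W[K^0]$: a short decreasing sequence lies in $W$ by (F1), and its union is in $T_1$ by Lemma~\ref{lem:basic}(2) applied to $I^0$. So $W[K^0]$ has a dense embedding $d_1:S_1\to T_1\times\mathrm{Col}_1$. If $L_1$ is $\mathrm{Col}_1$-generic over $W[H][L_0]$, then $d_1$ and $e_1$ translate $I^1=J_1\times L_1$ into a filter $K^1$ that is $B_1$-generic over $W[K^0]$, and back.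

\subsection*{First obstacle: supports}
Continue in this way, with $P_\xi$ the product of $Q_\xi$ and the product of the $\mathrm{Col}_\eta$, $\eta<\xi$, with supports of size less than $\mu$, and with $T_\xi$ the set of $x=(q,\langle l_\eta\rangle)$ such that $(x{\restriction}\eta,l_\eta)\in I^\eta$ for \emph{all} $\eta<\xi$; here $x{\restriction}\eta$ is the part of $x$ in $P_\eta$, and $I^\eta$ is the translation of $K^\eta$. Suppose this is carried up to $\xi=\mu$. Conditions of $Q$ may have size $\mu$, so the set $D$ of $x\in P_\mu$ such that $\operatorname{dom}q$ meets $[\alpha_\eta,\alpha_{\eta+1})\times\kappa$ for every $\eta<\mu$ is dense. But $D\cap T_\mu=\emptyset$. For let $x\in D$ and $c\in C_\mu$. As $|c|<\mu$, $c\in C_{\eta+1}$ for some $\eta<\mu$. Let $z\in P_{\eta+1}$ consist of a single value at a point of $\operatorname{dom}q\cap([\alpha_\eta,\alpha_{\eta+1})\times\kappa)$, different from the value of $q$. Then $z{\restriction}\zeta$ is trivial for $\zeta\le\eta$, so $z\in T_{\eta+1}$ is forced. Take $c'\le c$ in $C_{\eta+1}$ and $s$ with $c'\Vdash\dot d_{\eta+1}(s)\le(z,\emptyset)$.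 Then $c'\cup e_{\eta+1}(s)$ forces $(z,\emptyset)\in I^{\eta+1}$, hence $x\notin T_\mu$. So a $T_\mu$-generic filter is not $P_\mu$-generic. A condition of $C$ can guarantee only fewer than $\mu$ requirements, so we may impose the requirement at $\eta$ only when $\eta$ is in the support of $x$.

\subsection*{Second obstacle: late activation}
Now let $T_1$ be the set of $x$ such that either $0$ is not in the support of $x$, or the requirement at $0$ holds. Take $q\in Q_0\setminus H_0$. Then $x=(q,\emptyset)\in T_1$, but no extension of $x$ in $T_1$ has $0$ in its support. A $T_1$-generic filter containing $x$ is again not $P_1$-generic. The single translation between $B_0$ and $Q_0\times\mathrm{Col}_0$ has been used up by $K^0$ before $x$ could be taken into account. The way out is to have one translation $I^0_p$ for every $p\in K^0$, through $e_{0,p}$, and to let a condition choose $p$ when it puts $0$ into its support. For any $c\in B_0$ and any $s$ with $d_0(s)\le(q,\emptyset)$, the condition $e_{0,c}(s)\le c$ forces $c\in K^0$ and $(q,\emptyset)\in I^0_c$. So by density some $p\in K^0$ has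 $(q,\emptyset)\in I^0_p$. The tag $p$ records what was already promised about $K^0$, and the coding starts afresh below $p$.

\section{The posets $P_\xi$ and $T_\xi$}\label{sec:construction}

\begin{definition}\label{def:P}
Let $\xi\le\lambda$. $R_\xi$ is the set of functions $r$ with $\operatorname{dom}r\subseteq\xi$, $|\operatorname{dom}r|<\mu$, and $r(\eta)\in Z_\eta=B_\eta\times\mathrm{Col}_\eta$. Put $r'\le r$ if for all $\eta\in\operatorname{dom}r$: $\eta\in\operatorname{dom}r'$, and if $r(\eta)=(p,l)$ then $r'(\eta)=(p,l')$ with \emph{the same} $p$ and $l'\supseteq l$. Let $P_\xi=Q_\xi\times R_\xi$. For $x=(q^x,r^x)\in P_\xi$ write $\operatorname{supp}x=\operatorname{dom}r^x$, $r^x(\eta)=(p^x_\eta,l^x_\eta)$,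
\[
x{\restriction}\eta=(q^x{\restriction}(\alpha_\eta\times\kappa),\,r^x{\restriction}\eta)\in P_\eta\quad(\eta\le\xi),
\]
and $\pi_\eta(x)=(x{\restriction}\eta,l^x_\eta)\in P_\eta\times\mathrm{Col}_\eta$ for $\eta\in\operatorname{supp}x$.
\end{definition}

For $\xi<\lambda$ we have $|P_\xi|<\nu_\xi$: with $\sigma=|\alpha_\xi|$, $\xi\le\alpha_\xi$ and $|Z_\eta|\le\nu_\eta\le\sigma$ for $\eta<\xi$, so $|R_\xi|\le\sigma^\mu\le2^\sigma$. The following properties are read off the definition; $\eta\le\xi$ and $x\in P_\xi$.
\begin{itemize}
\item[(P1)] $P_\eta\subseteq P_\xi$, and $P_\xi$ is the product of $P_\eta$ with the poset of conditions whose restriction to $\eta$ is trivial. We have $x\le x{\restriction}\eta$, and $x\le z\in P_\eta$ implies $x{\restriction}\eta\le z$.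
\item[(P2)] If $z\in P_\eta$ and $z\le x{\restriction}\eta$, let $z\wedge x=(q^z\cup q^x,\ r^z\cup r^x{\restriction}[\eta,\xi))$. This is the greatest lower bound of $z$ and $x$ in $P_\xi$, and $(z\wedge x){\restriction}\zeta=z\wedge(x{\restriction}\zeta)$ for $\eta\le\zeta\le\xi$; in particular $(z\wedge x){\restriction}\eta=z$. A filter on $P_\xi$ containing $z$ and $x$ contains $z\wedge x$.
\item[(P3)] If $\eta\in\operatorname{supp}x$ and $(z,l)\le\pi_\eta(x)$, there is $y\le x$ with $\pi_\eta(y)=(z,l)$: take $z\wedge x$ and change its value at $\eta$ to $(p^x_\eta,l)$.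
\item[(P4)] A decreasing sequence of length less than $\mu$ in $P_\xi$ has a greatest lower bound, its \emph{coordinatewise union}: the union of the $q$'s and, at each $\eta$ in the union of the supports, the common tag $p$ with the union of the $l$'s. (The support is small since $\mu$ is regular.) Restriction to $\eta$ commutes with coordinatewise unions.
\end{itemize}

\begin{definition}\label{def:T}
By recursion on $\xi\le\lambda$ we define a $C_\xi$-name $\dot T_\xi$ for a subset of $P_\xi$, ordered as in $P_\xi$, and for $\xi<\lambda$ a $C_\xi$-name $\dot d_\xi$ for a dense embedding $S_\xi\to\dot T_\xi\times\mathrm{Col}_\xi$. Let $K_\xi$ be $C_\xi$-generic over $W$. For $\eta<\xi$ let $T_\eta,d_\eta$ be the values of the names under $K_\eta$, and for $p\in K^\eta$ let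
\[
I^\eta_p=\{y\in T_\eta\times\mathrm{Col}_\eta:\exists s\in S_\eta\ (e_{\eta,p}(s)\in K^\eta,\ d_\eta(s)\le y)\}.
\]
For $x\in P_\xi$ and $\eta\in\operatorname{supp}x$, the \emph{clause at $\eta$} is the statement
\[
p^x_\eta\in K^\eta\quad\text{and}\quad\pi_\eta(x)\in I^\eta_{p^x_\eta}.
\]
$T_\xi$ is the set of $x\in P_\xi$ satisfying the clause at every $\eta\in\operatorname{supp}x$. By Lemma~\ref{lem:T}(2) below, whose proof for $\xi$ uses only this definition and objects of smaller index, $T_\xi$ is ${<}\mu$-closed in $W[K_\xi]$; it contains the trivial condition and has size less than $\nu_\xi$ for $\xi<\lambda$. So $\dot d_\xi$ exists by Lemma~\ref{lem:sizes}(3).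
\end{definition}

For $p\in K^\eta$, the filter $K^\eta\cap(B_\eta/p)$ is generic over $W[K_\eta]$, and $I^\eta_p$ is its translation through
\[
T_\eta\times\mathrm{Col}_\eta\ \xleftarrow{\ d_\eta\ }\ S_\eta\ \xrightarrow{\ e_{\eta,p}\ }\ B_\eta/p .
\]
By (F4), $I^\eta_p\in W[K_{\eta+1}]$ is $T_\eta\times\mathrm{Col}_\eta$-generic over $W[K_\eta]$, and translating back and closing upward in $B_\eta$ gives
\begin{equation}\label{eq:rec}
K^\eta=\{c\in B_\eta:\exists s\in S_\eta\ (d_\eta(s)\in I^\eta_p,\ e_{\eta,p}(s)\le c)\}.
\end{equation}
By (F3) we write $I^\eta_p=J^\eta_p\times L^\eta_p$.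

The clause at $\eta$ involves only $x{\restriction}\eta$, $r^x(\eta)$ and $K_{\eta+1}$. This gives a locality principle, used constantly: for $\eta\le\xi$,
\begin{itemize}
\item[(Loc)] $x\in P_\xi$ satisfies the clauses below $\eta$ if and only if $x{\restriction}\eta\in T_\eta$; so $x\in T_\xi$ implies $x{\restriction}\eta\in T_\eta$, and $T_\eta=T_\xi\cap P_\eta$. For $y\in P_\eta$ and $c\in C_\xi$, $c\Vdash_{C_\xi}y\in\dot T_\eta$ if and only if $c{\restriction}\eta\Vdash_{C_\eta}y\in\dot T_\eta$.
\end{itemize}
Also $T_0=P_0$, since supports are empty.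

\begin{lemma}\label{lem:T}
Let $\xi\le\lambda$ and let $K_\xi$ be $C_\xi$-generic over $W$.
\begin{itemize}
\item[(1)] If $x\in T_\xi$ and $x\le y\in P_\xi$, then $y\in T_\xi$. Hence every filter on $T_\xi$ is a filter on $P_\xi$.
\item[(2)] If $\delta<\mu$ and $\langle x_i:i<\delta\rangle\in W[K_\xi]$ is decreasing in $T_\xi$, then its coordinatewise union $x$ is in $T_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
Both parts are by induction on $\xi$. (1) Let $\eta\in\operatorname{supp}y\subseteq\operatorname{supp}x$. Then $p^y_\eta=p^x_\eta\in K^\eta$. By (Loc) and induction $y{\restriction}\eta\in T_\eta$, so $\pi_\eta(y)\in T_\eta\times\mathrm{Col}_\eta$ lies above $\pi_\eta(x)\in I^\eta_{p^x_\eta}$, and the clause at $\eta$ holds for $y$.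

(2) We may assume that $\delta$ is a limit ordinal. The sequence is in $W$ by (F1), so $x\in P_\xi$. Let $\eta\in\operatorname{supp}x$, $p=p^x_\eta$, and take $i_0$ with $\eta\in\operatorname{supp}x_{i_0}$. Then $p\in K^\eta$ and $\pi_\eta(x_i)\in I^\eta_p$ for $i\ge i_0$. By induction, $T_\eta\times\mathrm{Col}_\eta$ is ${<}\mu$-closed in $W[K_\eta]$, and $x{\restriction}\eta\in T_\eta$, being the union of the $x_i{\restriction}\eta\in T_\eta$. So $\pi_\eta(x)$ is the greatest lower bound in $T_\eta\times\mathrm{Col}_\eta$ of the sequence $\langle\pi_\eta(x_i):i_0\le i<\delta\rangle\in W$, and Lemma~\ref{lem:basic}(2) gives $\pi_\eta(x)\in I^\eta_p$.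
\end{proof}

The two parts of the next lemma show that the two obstacles of Section~\ref{sec:blocks} are gone.

\begin{lemma}\label{lem:force}
The following hold in $W$.
\begin{itemize}
\item[(1)] Let $\eta<\lambda$, $y\in P_\eta$, $(p,l)\in Z_\eta$, and let $c\in C_\eta$ force $y\in\dot T_\eta$. Then some $c'\le c\cup p$ in $C_{\eta+1}$ forces $p\in\dot K^\eta$ and $(y,l)\in\dot I^\eta_p$.
\item[(2)] For every $\xi\le\lambda$ and $x\in P_\xi$ there is $c\in C_\xi$ forcing $x\in\dot T_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) As $\dot d_\eta$ is forced to have dense range, there are $c_0\le c$ in $C_\eta$ and $s$ with $c_0\Vdash\dot d_\eta(s)\le(y,l)$. Let $c'=c_0\cup e_{\eta,p}(s)$, and recall $e_{\eta,p}(s)\le p$.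

(2) Enumerate $\operatorname{supp}x$ increasingly as $\langle\theta_i:i<\delta\rangle$, $\delta<\mu$, and put $\theta_\delta=\xi$. We build a decreasing sequence of $c_i\in C_{\theta_i}$, $i\le\delta$, such that $c_i$ forces the clauses for $x$ at all $\theta_k$, $k<i$; by (Loc) this says $c_i\Vdash x{\restriction}\theta_i\in\dot T_{\theta_i}$. Let $c_0=\emptyset$, get $c_{i+1}\in C_{\theta_i+1}$ from (1) applied to $x{\restriction}\theta_i$, $r^x(\theta_i)$ and $c_i$, and take unions at limits, which are conditions since $\delta<\mu$. Then $c=c_\delta$ works.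
\end{proof}

\section{Decoding}\label{sec:decoding}

So far $T_\xi$ was defined from $K_\xi$. Proposition~\ref{prop:absorb} goes in the opposite direction: we are given a $P_\lambda$-generic filter $J$ and must extract $K_\lambda$. Formula \eqref{eq:rec} tells how, block by block.

Let $J$ be $P_\xi$-generic over $W$. For $\eta\le\xi$ let $J{\restriction}\eta=\{x{\restriction}\eta:x\in J\}$; by (P1) and (F3) it equals $J\cap P_\eta$ and is $P_\eta$-generic over $W$. Let $\eta<\xi$. By density some $x\in J$ has $\eta\in\operatorname{supp}x$, and compatible conditions have the same tag; let $p_\eta(J)$ be the common value of these $p^x_\eta$. Let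
\[
\Pi_\eta(J)=\{y\in P_\eta\times\mathrm{Col}_\eta:\exists x\in J\ (\eta\in\operatorname{supp}x,\ \pi_\eta(x)\le y)\}.
\]
This is a filter, as $J$ is directed, and its projection to the first coordinate is $J{\restriction}\eta$. It is generic over $W$: if $D\in W$ is dense in $P_\eta\times\mathrm{Col}_\eta$, then by (P3) the set of $x$ with $\eta\in\operatorname{supp}x$ and $\pi_\eta(x)\in D$ is dense in $P_\xi$. Both $p_\eta(J)$ and $\Pi_\eta(J)$ depend only on $J{\restriction}(\eta+1)$.

\begin{definition}\label{def:decode}
In $W[J]$ define $K_\eta(J)\subseteq C_\eta$ for $\eta\le\xi$ and $K^\eta(J)\subseteq B_\eta$ for $\eta<\xi$ by recursion. Let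
\[
K_\eta(J)=\{c\in C_\eta:\forall\zeta<\eta\ \ c^\zeta\in K^\zeta(J)\}.
\]
If $K_\eta(J)$ is $C_\eta$-generic over $W$ and $\Pi_\eta(J)$ is a $T_\eta\times\mathrm{Col}_\eta$-generic filter over $W[K_\eta(J)]$, where $T_\eta,d_\eta$ are computed from $K_\eta(J)$, let
\[
K^\eta(J)=\{c\in B_\eta:\exists s\in S_\eta\ (d_\eta(s)\in\Pi_\eta(J),\ e_{\eta,p_\eta(J)}(s)\le c)\};
\]
otherwise let $K^\eta(J)=\{\emptyset\}$. A condition $z\in P_\eta$ \emph{decodes} $c\in C_\eta$ if $z\Vdash_{P_\eta}c\in K_\eta(\dot J)$ in $W$.
\end{definition}

Genericity over $W[K_\eta(J)]$ quantifies over a set of $C_\eta$-names in $W$, so the definition can be stated in the forcing language. By induction $K^\eta(J)$ depends only on $J{\restriction}(\eta+1)$, so $K_\eta(J)=K_\eta(J{\restriction}\eta)$. Since $\emptyset\in K^\zeta(J)$ in both cases, $K_\eta(J)=K_\xi(J)\cap C_\eta$. An extension of a condition that decodes $c$ decodes $c$.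

It is hard to see directly that the decoded filter is generic. We therefore start from a generic $K_\xi$, force with $T_\xi$, and show that this produces a $P_\xi$-generic filter that decodes to $K_\xi$. Lemma~\ref{lem:force}(2) then reverses the direction.

\begin{proposition}\label{prop:M}
For every $\xi\le\lambda$ the following statement $(\mathrm M_\xi)$ holds. If $K_\xi$ is $C_\xi$-generic over $W$ and $J$ is $T_\xi$-generic over $W[K_\xi]$, then
\begin{itemize}
\item[(a)] $J$ is $P_\xi$-generic over $W$;
\item[(b)] for all $\eta<\xi$, $p_\eta(J)\in K^\eta$ and $\Pi_\eta(J)=I^\eta_{p_\eta(J)}$;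
\item[(c)] $K_\xi(J)=K_\xi$.
\end{itemize}
\end{proposition}

\begin{corollary}\label{cor:d}
Let $\xi\le\lambda$ and let $J$ be any $P_\xi$-generic filter over $W$. Then $K_\xi(J)$ is $C_\xi$-generic over $W$, $J$ is $T_\xi$-generic over $W[K_\xi(J)]$, and $J{\restriction}\eta\in W[K_\xi(J)]$ for all $\eta<\xi$.
\end{corollary}

\begin{proof}
Suppose $x\in P_\xi$ forces that one of the first two claims fails. By Lemma~\ref{lem:force}(2) take $c\Vdash x\in\dot T_\xi$, a generic $K_\xi\ni c$, and a $T_\xi$-generic $J'\ni x$ over $W[K_\xi]$. By (a) and (c), $J'$ is $P_\xi$-generic over $W$ and $K_\xi(J')=K_\xi$, so both claims hold for $J'\ni x$, a contradiction. Thus $(\mathrm M_\xi)$ applies to $K_\xi(J)$ and $J$. By (b), $J{\restriction}\eta$ is the first projection of $I^\eta_{p_\eta(J)}\in W[K_\xi(J)]$.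
\end{proof}

Proposition~\ref{prop:M} is proved by induction on $\xi$. Three lemmas prepare the induction step. The first says that each translation $I^\eta_p$ is generic over $W$ for the ground-model poset.

\begin{lemma}\label{lem:obs}
Assume $(\mathrm M_\eta)$. Let $K_{\eta+1}$ be $C_{\eta+1}$-generic over $W$ and $p\in K^\eta$. Then $J^\eta_p$ is $T_\eta$-generic over $W[K_\eta]$ and $P_\eta$-generic over $W$, $K_\eta(J^\eta_p)=K_\eta$, and $I^\eta_p$ is $P_\eta\times\mathrm{Col}_\eta$-generic over $W$.
\end{lemma}

\begin{proof}
By (F3), $J^\eta_p$ is $T_\eta$-generic over $W[K_\eta]$ and $L^\eta_p$ is $\mathrm{Col}_\eta$-generic over $W[K_\eta][J^\eta_p]\supseteq W[J^\eta_p]$. Apply (a) and (c) of $(\mathrm M_\eta)$ to $J^\eta_p$, and then (F3) over $W$.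
\end{proof}

The difficulty in (a) at a limit $\xi$ is this. We are given $c\Vdash x\in\dot T_\xi$ and a dense set $D\subseteq P_\xi$, and want $x'\le x$ in $D$ that some $c'\le c$ forces into $\dot T_\xi$. Any $x'$ is forced into $\dot T_\xi$ by some $c'$, but Lemma~\ref{lem:force}(2) gives no relation between $c'$ and $c$. The next lemma gives one: if $x'$ decodes $c$, then $c'$ has no choice.

\begin{lemma}\label{lem:unique}
Assume $(\mathrm M_\eta)$. If $z\in P_\eta$ decodes $c\in C_\eta$ and $c'\in C_\eta$ forces $z\in\dot T_\eta$, then $c'\le c$.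
\end{lemma}

\begin{proof}
Let $K_\eta\ni c'$ be generic over $W$ and let $J\ni z$ be $T_\eta$-generic over $W[K_\eta]$. By (a) and (c), $J$ is $P_\eta$-generic over $W$ and $c\in K_\eta(J)=K_\eta$. So $c'$ forces that $c$ is in the generic filter, and Lemma~\ref{lem:sizes}(4) applies.
\end{proof}

So we must strengthen $x$ until it decodes $c$. Only decoding below $\xi$ is understood at this point of the induction, so we handle the initial parts $c{\restriction}\eta$ one at a time, and we have to stay inside $T_\xi$ to be able to continue. Strengthening $x$ below $\eta$ endangers the clauses at all $\zeta\ge\eta$ in the support, each of which refers to its own generic filter $J^\zeta_{p^x_\zeta}$. The point is that these filters cohere, by (b).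

\begin{lemma}\label{lem:E}
Assume $(\mathrm M_\zeta)$ for all $\zeta<\xi$. Let $K_\xi$ be $C_\xi$-generic over $W$, $x\in T_\xi$, $\eta<\xi$ and $c\in K_\eta$. Then there is $x'\le x$ in $T_\xi$ such that $x'{\restriction}\eta$ decodes $c$.
\end{lemma}

\begin{proof}
Let $A=\operatorname{supp}x\setminus\eta$. For $\zeta\in A$ write $J(\zeta)=J^\zeta_{p^x_\zeta}$ and $L(\zeta)=L^\zeta_{p^x_\zeta}$; the clause at $\zeta$ says $p^x_\zeta\in K^\zeta$, $x{\restriction}\zeta\in J(\zeta)$ and $l^x_\zeta\in L(\zeta)$. We first find a $P_\eta$-generic filter $J^*$ over $W$ such that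
\[
x{\restriction}\eta\in J^*\subseteq T_\eta,\qquad K_\eta(J^*)=K_\eta,\qquad J^*\subseteq J(\zeta)\ \text{ for all }\zeta\in A.
\]
If $A=\emptyset$, let $J^*\ni x{\restriction}\eta$ be $T_\eta$-generic over $W[K_\eta]$ and use $(\mathrm M_\eta)$.

If $A\ne\emptyset$, let $\theta=\min A$ and $J^*=J(\theta){\restriction}\eta$. By Lemma~\ref{lem:obs}, $J(\theta)\subseteq T_\theta$ is $P_\theta$-generic over $W$ with $K_\theta(J(\theta))=K_\theta$. So $J^*$ is $P_\eta$-generic over $W$, contains $x{\restriction}\eta$, is contained in $T_\theta\cap P_\eta=T_\eta$ and in $J(\theta)$, and $K_\eta(J^*)=K_\theta\cap C_\eta=K_\eta$. Let $\zeta\in A$, $\zeta>\theta$. The filter $J(\zeta)$ is $T_\zeta$-generic over $W[K_\zeta]$ and contains $x{\restriction}\zeta$, which has $\theta$ in its support; so $p_\theta(J(\zeta))=p^x_\theta$. Part (b) of $(\mathrm M_\zeta)$ gives $\Pi_\theta(J(\zeta))=J(\theta)\times L(\theta)$. Projecting, $J(\zeta){\restriction}\theta=J(\theta)$, so $J^*\subseteq J(\theta)\subseteq J(\zeta)$.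

Now $c\in K_\eta(J^*)$, so some $z\in J^*$ with $z\le x{\restriction}\eta$ decodes $c$. Let $x'=z\wedge x$; then $x'{\restriction}\eta=z$. The clauses for $x'$ below $\eta$ hold by (Loc), as $z\in T_\eta$. The rest of the support of $x'$ is $A$. For $\zeta\in A$, $r^{x'}(\zeta)=r^x(\zeta)$, and $J(\zeta)$ is a filter on $P_\zeta$ containing $z$ and $x{\restriction}\zeta$, hence $z\wedge(x{\restriction}\zeta)=x'{\restriction}\zeta$ by (P2). So $\pi_\zeta(x')\in J(\zeta)\times L(\zeta)$, which is the clause at $\zeta$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:M}]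
Assume $(\mathrm M_\zeta)$ for all $\zeta<\xi$.

\emph{Part \textup{(b)} from \textup{(a)}.} Let $\eta<\xi$ and $p=p_\eta(J)$. Every $x\in J$ with $\eta\in\operatorname{supp}x$ is in $T_\xi$, so $p=p^x_\eta\in K^\eta$ and $\pi_\eta(x)\in I^\eta_p$. By Lemma~\ref{lem:obs}, $I^\eta_p$ is a filter on $P_\eta\times\mathrm{Col}_\eta$, so $\Pi_\eta(J)\subseteq I^\eta_p$. As $\Pi_\eta(J)$ is generic over $W$, Lemma~\ref{lem:basic}(1) gives equality.

\emph{Part \textup{(c)} from \textup{(b)}.} For $\eta\le\xi$ and $c\in C_\eta$: $c\in K_\eta$ if and only if $c^\zeta\in K^\zeta$ for all $\zeta<\eta$. One direction holds as $c\le c^\zeta$. If $c\notin K_\eta$, by genericity some $c_1\in K_\eta$ is incompatible with $c$; they disagree at a point $(\alpha,\epsilon)$ with $\alpha\in[\alpha_\zeta,\alpha_{\zeta+1})$ for some $\zeta<\eta$, and then $c^\zeta\notin K^\zeta$. Now argue by induction on $\eta\le\xi$. If $K^\zeta(J)=K^\zeta$ for all $\zeta<\eta$, the criterion gives $K_\eta(J)=K_\eta$. If moreover $\eta<\xi$, then $\Pi_\eta(J)=I^\eta_{p_\eta(J)}$ is $T_\eta\times\mathrm{Col}_\eta$-generic over $W[K_\eta]$,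 so the first case of Definition~\ref{def:decode} applies, and \eqref{eq:rec} gives $K^\eta(J)=K^\eta$.

\emph{Part \textup{(a)}.} By Lemma~\ref{lem:T}(1), $J$ is a filter on $P_\xi$. It suffices to prove in $W$:
\begin{itemize}
\item[$(\dagger)$] If $D$ is dense in $P_\xi$, $c\in C_\xi$, $x\in P_\xi$ and $c\Vdash x\in\dot T_\xi$, there are $c'\le c$ and $x'\le x$ with $x'\in D$ and $c'\Vdash x'\in\dot T_\xi$.
\end{itemize}
Indeed, let $D\in W$ be dense in $P_\xi$ and $x\in T_\xi$, forced by $c\in K_\xi$. By $(\dagger)$ the conditions forcing some $x'\le x$ from $D$ into $\dot T_\xi$ are dense below $c$, so one of them is in $K_\xi$. Hence $D\cap T_\xi$ is dense in $T_\xi$, and $J$ meets it.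

For $\xi=0$, $T_0=P_0$ and any $x'\le x$ in $D$ works.

\emph{Successor case, $\xi=\eta+1$.} We may assume $\eta\in\operatorname{supp}x$. If not, then $c{\restriction}\eta\Vdash x{\restriction}\eta\in\dot T_\eta$ by (Loc), and Lemma~\ref{lem:force}(1) with $(p,l)=(c^\eta,\emptyset)$ gives $c_1\le(c{\restriction}\eta)\cup c^\eta=c$ forcing $c^\eta\in\dot K^\eta$ and $(x{\restriction}\eta,\emptyset)\in\dot I^\eta_{c^\eta}$. Let $x_1\le x$ be $x$ with the value $(c^\eta,\emptyset)$ added at $\eta$. Then $c_1\Vdash x_1\in\dot T_\xi$, and we replace $(c,x)$ by $(c_1,x_1)$. This is the step that needs the free choice of the tag.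

Let $p=p^x_\eta$ and let $K_\xi\ni c$ be generic; then $\pi_\eta(x)\in I^\eta_p$. The set $D'=\{\pi_\eta(y):y\in D,\ y\le x\}\in W$ is dense below $\pi_\eta(x)$ in $P_\eta\times\mathrm{Col}_\eta$: given $(z,l)\le\pi_\eta(x)$, take $y_0\le x$ with $\pi_\eta(y_0)=(z,l)$ by (P3) and extend $y_0$ into $D$. By Lemma~\ref{lem:obs} there is $y\in D$, $y\le x$, with $\pi_\eta(y)\in I^\eta_p$. Then $y{\restriction}\eta\in T_\eta$, which gives the clauses below $\eta$, and the clause at $\eta$ holds since $p^y_\eta=p$. So $y\in T_\xi$, and some $c'\le c$ in $K_\xi$ forces this.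

\emph{Limit case.} As $|c|<\mu$ and $\alpha_\xi=\sup_{\eta<\xi}\alpha_\eta$, there are $\delta<\mu$ and ordinals $\eta_i<\xi$, $i<\delta$, with $c=\bigcup_{i<\delta}c{\restriction}\eta_i$. Let $K_\xi\ni c$ be generic, so $x\in T_\xi$ and $c{\restriction}\eta_i\in K_{\eta_i}$. In $W[K_\xi]$ build a decreasing sequence $\langle y_i:i<\delta\rangle$ in $T_\xi$ below $x$ such that $y_i{\restriction}\eta_i$ decodes $c{\restriction}\eta_i$: at step $i$ the coordinatewise union of $x$ and the earlier terms is in $T_\xi$ by Lemma~\ref{lem:T}(2), and Lemma~\ref{lem:E} extends it to $y_i$. Let $\tilde x\in P_\xi$ be the coordinatewise union of $x$ and all $y_i$. Then $\tilde x\le x$, and $\tilde x{\restriction}\eta_i$ decodes $c{\restriction}\eta_i$ for all $i<\delta$; this is a statement about $\tilde x$ in $W$.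

In $W$ pick $x'\le\tilde x$ in $D$ and, by Lemma~\ref{lem:force}(2), $c'\in C_\xi$ with $c'\Vdash x'\in\dot T_\xi$. Fix $i<\delta$. By (Loc), $c'{\restriction}\eta_i\Vdash x'{\restriction}\eta_i\in\dot T_{\eta_i}$, and $x'{\restriction}\eta_i\le\tilde x{\restriction}\eta_i$ decodes $c{\restriction}\eta_i$. Lemma~\ref{lem:unique} gives $c'{\restriction}\eta_i\supseteq c{\restriction}\eta_i$. Hence $c'\supseteq c$, which proves $(\dagger)$.
\end{proof}

\begin{remark}\label{rem:omega}
If $\operatorname{cf}(\xi)\ge\mu$, one $\eta<\xi$ has $c\in C_\eta$ and $\operatorname{supp}x\subseteq\eta$, and the limit case uses Lemma~\ref{lem:E} once, with $A=\emptyset$. For $\mu=\omega$ every limit stage is of this kind, and ${<}\mu$-closure is vacuous. What $\mu>\omega$ adds is Lemma~\ref{lem:T}(2), without which Lemma~\ref{lem:absorb} could not be applied to $T_\xi\times\mathrm{Col}_\xi$, and the coherence argument in Lemma~\ref{lem:E}, needed when $\operatorname{supp}x$ is cofinal in $\xi$.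
\end{remark}

\section{Centered pieces and short sequences}\label{sec:final}

We prove Proposition~\ref{prop:absorb} with $R=R_\lambda$, so that $Q\times R=P_\lambda$. In $W[H]$, $R$ is a product of $\kappa^+$ sets of size at most $\kappa$ with supports of size less than $\mu$. The argument of Engelking and Kar\l owicz covers all its conditions by $\kappa$ total functions; this is where $\kappa^{<\mu}=\kappa$ is used.

\begin{lemma}\label{lem:EK}
In $W[H]$ there are functions $f_i:\lambda\to\kappa$, $i<\kappa$, such that every partial function $u$ from $\lambda$ to $\kappa$ with $|u|<\mu$ is contained in some $f_i$.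
\end{lemma}

\begin{proof}
Since $\lambda=\kappa^+\le2^\kappa$, there are distinct subsets $a_\eta\subseteq\kappa$, $\eta<\lambda$. Consider pairs $(b,\phi)$ with $b\subseteq\kappa$, $|b|<\mu$, and $\phi$ a partial function from $P(b)$ to $\kappa$ with $|\phi|<\mu$. There are at most $\kappa^{<\mu}=\kappa$ sets $b$; for each, $|P(b)|\le\kappa^{<\mu}=\kappa$, so there are at most $\kappa$ functions $\phi$. Let $f_{(b,\phi)}(\eta)=\phi(a_\eta\cap b)$ if this is defined, and $0$ otherwise. Given $u$, choose a point of the symmetric difference of $a_\eta$ and $a_{\eta'}$ for each pair of distinct $\eta,\eta'\in\operatorname{dom}u$, and let $b$ be the set of these points. Then $|b|<\mu$ and the sets $a_\eta\cap b$, $\eta\in\operatorname{dom}u$, are distinct, so $\phi(a_\eta\cap b)=u(\eta)$ defines $\phi$, and $u\subseteq f_{(b,\phi)}$.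
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:absorb}]
(A) Work in $W[H]$. Each $Z_\eta$ has size at most $\nu_\eta<\lambda$ in $W$, hence at most $\kappa$ in $W[H]$; fix injections $\iota_\eta:Z_\eta\to\kappa$. Let
\[
R^i=\{r\in R:\iota_\eta(r(\eta))=f_i(\eta)\text{ for all }\eta\in\operatorname{dom}r\}.
\]
Lemma~\ref{lem:EK} applied to $u(\eta)=\iota_\eta(r(\eta))$ shows $R=\bigcup_{i<\kappa}R^i$. Members of $R^i$ agree on common coordinates, so the union of fewer than $\mu$ of them is a function of size less than $\mu$. It lies in $W$, together with an enumeration of length less than $\mu$, because $Q$ is ${<}\kappa$-closed. So it is a condition of $R$, and it is a common lower bound.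

(B) First, $P_\lambda$ is $\lambda$-c.c.\ in $W$. Suppose $\langle(q_\gamma,r_\gamma):\gamma<\lambda\rangle$ enumerates an antichain without repetition. If $Q$ forced $\{\gamma:q_\gamma\in\dot H\}$ to be bounded, then by (F2) it would be forced to lie below some fixed $\beta<\lambda$, which $q_\beta$ contradicts. So for some generic $H'$ the set $\{\gamma:q_\gamma\in H'\}$ has size $\lambda=\kappa^+$ in $W[H']$. By (A), two distinct $\gamma,\gamma'$ in this set have $r_\gamma,r_{\gamma'}$ in one $R^i$. Then $(q_\gamma,r_\gamma)$ and $(q_{\gamma'},r_{\gamma'})$ are compatible, a contradiction.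

Let $J=H\times g$ and $K_\lambda=K_\lambda(J)\in W[H][g]$. By Corollary~\ref{cor:d}, $K_\lambda$ is $C$-generic over $W$ and $J{\restriction}\xi\in W[K_\lambda]$ for all $\xi<\lambda$. Let $s\in W[J]$ be a sequence of length $\beta<\lambda$ of elements of $W$; its range is contained in $V_\alpha^W$ for some $\alpha$. Take $\langle\phi_\gamma:\gamma<\beta\rangle\in W$ as in (F2). The domains of the $\phi_\gamma$ contain fewer than $\lambda$ conditions altogether, and each condition of $P_\lambda$ has size less than $\kappa$ and so lies in some $P_\xi$, $\xi<\lambda$. Hence all of them lie in one $P_\xi$, and $s$ is computed from $J\cap P_\xi=J{\restriction}\xi$. Therefore $s\in W[J{\restriction}\xi]\subseteq W[K_\lambda]$.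
\end{proof}

With Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\begin{thebibliography}{1}

\bibitem{easton}
\emph{The Easton collapse and a saturated filter},
\texttt{https://\allowbreak repository.\allowbreak kulib.\allowbreak kyoto-u.\allowbreak ac.\allowbreak jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 171190/\allowbreak 1/\allowbreak 1754-10.pdf}.

\end{thebibliography}
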